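\title{Condensing Lindel\"of $\Sigma$-spaces with the Collins--Roscoe property into $\Sigma$-products of real lines}

\begin{abstract}
We prove that every Lindel\"of $\Sigma$-space with the Collins--Roscoe property admits a continuous injection into a $\Sigma$-product of real lines. The same holds under a weaker network property, which monotonically monolithic spaces also have. Both results follow from a characterization: a Lindel\"of $\Sigma$-space $X$ condenses into a $\Sigma$-product of real lines if and only if, for suitable elementary submodels $M$, the continuous functions in $M$ separate the points of $\overline{X\cap M}$. The index set can then be taken of size at most $d(X)+\omega$, and no infinite index set of size less than $d(X)$ suffices. The proof attaches to each submodel $M$ a map $r_M\colon X\to X$ that plays the role of a coordinate projection, and builds the coordinates by induction on the cardinality of $M$.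
\end{abstract}

\section{The question and the results}\label{sec:intro}

All spaces are Tychonoff, and $C(X)$ is the set of continuous functions $X\to\mathbb R$. For a set $T$, the \emph{$\Sigma$-product of real lines} is the subspace
\[
\Sigma(T)=\{x\in\mathbb R^T:\ |\{t\in T: x(t)\ne0\}|\le\omega\}
\]
of the product $\mathbb R^T$. A space $X$ \emph{condenses into} a space $Y$ if there is a continuous bijection of $X$ onto a subspace of $Y$, that is, a continuous injection $X\to Y$. Call a family $\mathcal G\subseteq C(X)$ \emph{point-countable} if for each $x\in X$ only countably many $g\in\mathcal G$ have $g(x)\ne0$. If such a family separates the points of $X$, then $x\mapsto(g(x))_{g\in\mathcal G}$ condenses $X$ into $\Sigma(\mathcal G)$; conversely, the coordinates of a condensation into $\Sigma(T)$ form such a family. Separating points is easy, since $C(X)$ does it. The task is to thin $C(X)$ out until it is point-countable without losing separation.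

A \emph{network} of $X$ is a family $\mathcal N$ of subsets of $X$ such that whenever $U$ is open and $x\in U$, some $N\in\mathcal N$ has $x\in N\subseteq U$. We write $d(X)$ for the least cardinality of a dense subset of $X$.

\begin{definition}
A space $X$ is a \emph{Lindel\"of $\Sigma$-space} if there are a countable family $\mathcal F$ of closed subsets of $X$ and a cover $\mathcal C$ of $X$ by compact sets such that for every $K\in\mathcal C$ and every open $U\supseteq K$ some $F\in\mathcal F$ satisfies $K\subseteq F\subseteq U$.
\end{definition}

Equivalently, $X$ is a continuous image of a perfect preimage of a second countable space; we use only the definition. The family $\mathcal F$ is a countable network ``modulo compact sets''. Compact spaces are Lindel\"of $\Sigma$ (take $\mathcal F=\mathcal C=\{X\}$), and so are spaces with a countable network (let $\mathcal C$ consist of the singletons and $\mathcal F$ of the closures of the members of the network, using regularity).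

\begin{definition}
A space $X$ has the \emph{Collins--Roscoe property} if one can assign to every $y\in X$ a countable family $\mathcal N(y)$ of subsets of $X$ so that for every $x\in X$ and every open $U\ni x$ there is an open $V\ni x$ such that for every $y\in V$ some $N\in\mathcal N(y)$ satisfies $x\in N\subseteq U$.
\end{definition}

Each point $y$ carries countably many sets, and the points close to $x$ carry small sets around $x$. A countable network $\mathcal N$ gives the property with $\mathcal N(y)=\mathcal N$. So does a base $\mathcal B$ in which each point lies in only countably many members: put $\mathcal N(y)=\{B\in\mathcal B:y\in B\}$ and let $V$ be any $B\in\mathcal B$ with $x\in B\subseteq U$.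

Two facts quoted in \cite{source} tie these notions together. If the space $C_p(X)$ of continuous real functions with the topology of pointwise convergence is Lindel\"of $\Sigma$, then $X$ has the Collins--Roscoe property and condenses into a $\Sigma$-product of real lines. And a compact space with the Collins--Roscoe property is Corson compact, so it embeds into a $\Sigma$-product of real lines. The following question is posed in \cite{source}.

\begin{quote}
\emph{Let $X$ be a Lindel\"of $\Sigma$-space with the Collins--Roscoe property. Does $X$ condense into a $\Sigma$-product of real lines?}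
\end{quote}

The compact case is the second fact. The separable case is also positive. If $D$ is countable and dense, then $\mathcal N=\bigcup_{y\in D}\mathcal N(y)$ is a countable network, because the set $V$ of the definition meets $D$. Hence $X$ is Lindel\"of and therefore normal, and one Urysohn function for each pair of members of $\mathcal N$ with disjoint closures gives a countable separating family. Since Lindel\"of $\Sigma$-spaces combine compactness with countable networks, one expects a positive answer. The Collins--Roscoe property cannot simply be dropped: the compact ordinal space $\omega_1+1$ does not condense into any $\Sigma(T)$ (Example~\ref{ex:omega1}).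

\begin{theorem}\label{thm:A}
Every Lindel\"of $\Sigma$-space with the Collins--Roscoe property condenses into a $\Sigma$-product of real lines.
\end{theorem}

The proof uses less than the Collins--Roscoe property. Consider the following condition on a space $X$.
\begin{itemize}
\item[(FN)] One can assign to each finite $E\subseteq X$ a countable family $\mathcal O(E)$ of subsets of $X$ so that for every $A\subseteq X$, every $x\in\overline A$ and every open $U\ni x$ there are a finite $E\subseteq A$ and $N\in\mathcal O(E)$ with $x\in N\subseteq U$.
\end{itemize}
Recall that $X$ is \emph{monotonically monolithic} if one can assign to each $A\subseteq X$ a family $\mathcal O(A)$ of subsets of $X$ with $|\mathcal O(A)|\le|A|+\omega$ such that: for $x\in\overline A$ and open $U\ni x$ some $N\in\mathcal O(A)$ has $x\in N\subseteq U$; $A\subseteq B$ implies $\mathcal O(A)\subseteq\mathcal O(B)$; and $\mathcal O(\bigcup_\beta A_\beta)=\bigcup_\beta\mathcal O(A_\beta)$ for increasing well-ordered unions.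

\begin{theorem}\label{thm:C}
Every Lindel\"of $\Sigma$-space $X$ with property \textup{(FN)} condenses into $\Sigma(T)$ for some $T$ with $|T|\le d(X)+\omega$. In particular, this holds for every monotonically monolithic Lindel\"of $\Sigma$-space.
\end{theorem}

Both theorems come from a characterization by elementary submodels, whose basic properties are recalled in Section~\ref{sec:models}. Replacing $X$ by a homeomorphic copy, we assume that its underlying set is an ordinal; $\tau$ is its topology. The letter $\theta$ always denotes a regular cardinal with $\theta>2^{|X|+\omega}$, and $H(\theta)$ is the collection of sets hereditarily of cardinality less than $\theta$. For $M\prec H(\theta)$ put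
\[
X_M=\overline{X\cap M},\qquad C_M=C(X)\cap M .
\]
\begin{itemize}
\item[(S)] There are such a $\theta$ and some $q\in H(\theta)$ such that for every $M\prec H(\theta)$ with $|M|<\theta$ and $q,X,\tau,C(X)\in M$, the set $C_M$ separates the points of $X_M$.
\end{itemize}

\begin{theorem}\label{thm:B}
For a Lindel\"of $\Sigma$-space $X$ the following are equivalent: \textup{(1)} $X$ condenses into some $\Sigma(T)$; \textup{(2)} $X$ satisfies \textup{(S)}. In this case $X$ condenses into $\Sigma(T)$ with $|T|\le d(X)+\omega$, and no infinite $T$ with $|T|<d(X)$ works, even for condensations into $\mathbb R^T$.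
\end{theorem}

Section~\ref{sec:S} shows that (S) is necessary and that the Collins--Roscoe property implies (FN), which implies (S). The core of the paper is the implication from (S) to the condensation. Section~\ref{sec:example} carries it out on the one-point compactification of a discrete space, and Sections~\ref{sec:r}--\ref{sec:family} do so in general. Section~\ref{sec:proofs} assembles the three theorems.

\section{Preliminaries}

\subsection{The compact sets $C_x$}

Let $\mathcal F$ and $\mathcal C$ witness that $X$ is Lindel\"of $\Sigma$. Adding $X$ and all finite intersections, we may assume that $X\in\mathcal F$ and that $\mathcal F$ is closed under finite intersections; it remains a countable family of closed sets with the defining property. A point may lie in many members of $\mathcal C$, so we replace $\mathcal C$ by one compact set per point, defined from $\mathcal F$ alone: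
\[
\mathcal F_x=\{F\in\mathcal F:x\in F\},\qquad C_x=\bigcap\mathcal F_x .
\]
Then $x\in C_x$, the family $\mathcal F_x$ is directed by reverse inclusion, and $p\in F\in\mathcal F$ implies $C_p\subseteq F$.

A point $z$ is a \emph{cluster point} of a net if the net is frequently in every neighborhood of $z$. A closed set containing all terms of a net contains its cluster points; if $f\in C(X)$ and the values of $f$ along the net converge to $c$, then $f(z)=c$ for every cluster point $z$; and a net in a compact space with exactly one cluster point converges to it.

\begin{lemma}\label{lem:kernel}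
Let $X$ be a Lindel\"of $\Sigma$-space and $x\in X$.
\begin{itemize}
\item[(a)] $C_x$ is compact, and every open $U\supseteq C_x$ contains some $F\in\mathcal F_x$.
\item[(b)] A net in $X$ that is eventually in each $F\in\mathcal F_x$ has a cluster point in $C_x$.
\item[(c)] $X$ is Lindel\"of, hence normal.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Take $K\in\mathcal C$ with $x\in K$. For $y\notin K$ the open set $X\setminus\{y\}$ contains $K$, so some $F\in\mathcal F$ has $K\subseteq F$ and $y\notin F$; this $F$ is in $\mathcal F_x$, so $y\notin C_x$. Thus $C_x$ is a closed subset of $K$, and is compact. Let $U\supseteq C_x$ be open. The compact set $K\setminus U$ misses $\bigcap\mathcal F_x$, so it misses a finite intersection $F\in\mathcal F_x$. Then $K\subseteq U\cup(X\setminus F)$, and there is $F'\in\mathcal F$ with $K\subseteq F'\subseteq U\cup(X\setminus F)$. Now $F\cap F'\in\mathcal F_x$ and $F\cap F'\subseteq U$.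

(b) Otherwise every $z\in C_x$ has an open neighborhood that the net eventually avoids. Finitely many of them cover $C_x$, and the net eventually avoids their union $U$. But $U$ contains some $F\in\mathcal F_x$ by (a), and the net is eventually in $F$.

(c) Given an open cover, each $C_x$ is covered by finitely many of its members, and by (a) so is some $F\in\mathcal F_x$. The countably many $F\in\mathcal F$ that are covered by finitely many members therefore cover $X$. Regular Lindel\"of spaces are normal.
\end{proof}

\subsection{Elementary submodels}\label{sec:models}

The set $H(\theta)$ consists of the sets whose transitive closure has cardinality less than $\theta$. It is transitive, and since $\theta$ is regular, every subset of $H(\theta)$ of cardinality less than $\theta$ is an element of $H(\theta)$. As $\theta>2^{|X|+\omega}$, it contains $X$, the power set of $X$, $\tau$, $\mathbb R$, $C(X)$, $X^\omega$ and $\omega_1$. By transitivity, a formula whose quantifiers are all of the form $\forall u\in a$ or $\exists u\in a$ holds in $H(\theta)$ if and only if it is true. The statements about points and subsets of $X$, closures and continuous functions to which we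 apply elementarity below are of this form, so we do not distinguish their truth from their truth in $H(\theta)$.

A subset $M$ of $H(\theta)$ is an \emph{elementary submodel}, written $M\prec H(\theta)$, if every formula of the language $\{\in\}$ with parameters in $M$ holds in $(M,\in)$ exactly when it holds in $(H(\theta),\in)$. We use the following standard facts.
\begin{itemize}
\item[(M1)] (Tarski--Vaught test.) $M\prec H(\theta)$ if and only if every formula $\varphi(u,c)$ with parameters $c$ in $M$ that has a solution $u$ in $H(\theta)$ has a solution $u\in M$ in the sense of $H(\theta)$. In particular, an element of $H(\theta)$ that is definable from parameters in $M$ belongs to $M$, and every nonempty element of $M$ meets $M$.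
\item[(M2)] Finite subsets of $M$ are elements of $M$, and $\omega\subseteq M$. A countable element $B$ of $M$ is a subset of $M$: if $B\neq\emptyset$, then $M$ contains a surjection $g\colon\omega\to B$ by (M1), and each $g(n)$ is definable from $g$ and $n$. In particular $\mathbb Q\subseteq M$.
\item[(M3)] (L\"owenheim--Skolem.) If $P=H(\theta)$ or $P\prec H(\theta)$, and $A\subseteq P$, there is $Q\prec H(\theta)$ with $A\subseteq Q\subseteq P$ and $|Q|\le|A|+\omega$.
\item[(M4)] The union of a chain of elementary submodels is an elementary submodel.
\item[(M5)] If $M$ is countable, then $M\cap\omega_1$ is a countable limit ordinal: each $\xi\in M\cap\omega_1$ is a subset of $M$ by (M2), and $\xi+1\in M$.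
\end{itemize}
An uncountable element of $M$ need not be a subset of $M$. This gap between $P\in M$ and $P\subseteq M$ is the main difficulty in Section~\ref{sec:commute}.

\section{The separation property (S)}\label{sec:S}

Think of $X\cap M$ and $C_M$ as the points and functions that $M$ knows. Two distinct points of $X\cap M$ are always separated by $C_M$, by (M1). Property (S) asks the same for the limits of such points, which $M$ need not know. It is what a condensation into a $\Sigma$-product leaves behind when the coordinates are forgotten.

\begin{lemma}\label{lem:necessary}
Let $e\colon X\to\Sigma(T)$ be a continuous injection with coordinates $e_t$, $t\in T$. Then $X$ satisfies \textup{(S)} with $q=(T,e)$ and $\theta$ large enough. For $M$ as in \textup{(S)}, $e_t\in C_M$ if $t\in T\cap M$, and $e_t$ vanishes on $X_M$ if $t\in T\setminus M$.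
\end{lemma}

\begin{proof}
We may take $T$ to be a cardinal and $\theta>|T|$; then $q\in H(\theta)$. For $t\in T\cap M$ the function $e_t$ is definable from $e$ and $t$, so $e_t\in C_M$. For $p\in X\cap M$ the countable set $\{t:e_t(p)\ne0\}$ is an element of $M$, hence a subset of $M$. So for $t\in T\setminus M$ the function $e_t$ vanishes on $X\cap M$, and by continuity on $X_M$. If $a\ne b$ lie in $X_M$, some $e_t$ separates them; it does not vanish on $X_M$, so $t\in M$ and $e_t\in C_M$.
\end{proof}

The next lemma is the argument for separable spaces from Section~\ref{sec:intro}, with $X\cap M$ in place of the countable dense set.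

\begin{lemma}\label{lem:FNS}
A normal space with property \textup{(FN)} satisfies \textup{(S)}.
\end{lemma}

\begin{proof}
Take any $\theta$ and let $q=\mathcal O$, which lies in $H(\theta)$. Let $M$ be as in (S) and let $a\ne b$ be points of $X_M$. Choose open sets $U\ni a$ and $W\ni b$ with disjoint closures. By (FN) for $A=X\cap M$ there are finite $E,E'\subseteq X\cap M$ and $N\in\mathcal O(E)$, $N'\in\mathcal O(E')$ with $a\in N\subseteq U$ and $b\in N'\subseteq W$. By (M2), $E\in M$; so the countable set $\mathcal O(E)$ is an element of $M$, hence a subset, and $N\in M$. The same applies to $N'$. The closures of $N$ and $N'$ are disjoint, so by Urysohn's lemma some $f\in C(X)$ equals $1$ on $N$ and $0$ on $N'$. By (M1) there is such an $f$ in $M$, and $f(a)=1\ne0=f(b)$.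
\end{proof}

\begin{lemma}\label{lem:toFN}
Spaces with the Collins--Roscoe property and monotonically monolithic spaces have property \textup{(FN)}.
\end{lemma}

\begin{proof}
For the Collins--Roscoe property put $\mathcal O(E)=\bigcup_{y\in E}\mathcal N(y)$. Given $x\in\overline A$ and open $U\ni x$, take $V$ from the definition and $y\in V\cap A$. Some $N\in\mathcal N(y)=\mathcal O(\{y\})$ has $x\in N\subseteq U$.

Let $\mathcal O$ witness that $X$ is monotonically monolithic; $\mathcal O(E)$ is countable for finite $E$. It suffices to show that $\mathcal O(A)=\bigcup\{\mathcal O(E):E\subseteq A\text{ finite}\}$ for all $A\subseteq X$. The inclusion $\supseteq$ is monotonicity, and $\subseteq$ is trivial for finite $A$. An infinite $A$ is an increasing well-ordered union of sets $A_\beta$ with $|A_\beta|<|A|$. By induction on the cardinality, each $\mathcal O(A_\beta)$ is contained in the right-hand side, and $\mathcal O(A)=\bigcup_\beta\mathcal O(A_\beta)$.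
\end{proof}

\section{The construction on a one-point compactification}\label{sec:example}

Let $X=T\cup\{\infty\}$, where $T$ is uncountable, the points of $T$ are isolated, and the neighborhoods of $\infty$ are the cofinite sets containing it. This space has the Collins--Roscoe property, with $\mathcal N(y)=\{\{y\},\{\infty\}\}$. The indicator functions $1_t$ of the points $t\in T$ form a point-countable separating family, but we want to find such a family by a procedure that does not know it in advance.

Let $M\prec H(\theta)$ contain $X,\tau,C(X)$. The only nonisolated point $\infty$ is in $M$, so $X_M=(T\cap M)\cup\{\infty\}$. For $f\in C(X)$ each set $\{t:|f(t)-f(\infty)|\ge1/n\}$ is finite, so $\{t:f(t)\ne f(\infty)\}$ is countable; if $f\in M$, this set is contained in $M$ by (M2). Thus $C_M$ cannot tell a point $t\in T\setminus M$ from $\infty$, while $1_t\in C_M$ for $t\in T\cap M$. Every $x\in X$ therefore has a unique representative $r_M(x)\in X_M$ at which all functions of $C_M$ take the same values as at $x$, namely $r_M(x)=x$ for $x\in X_M$ and $r_M(x)=\infty$ otherwise.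

\emph{The case $|T|=\omega_1$.} Take an increasing chain $(M_\alpha)_{\alpha<\omega_1}$ of countable submodels as above that covers $T$, with unions at limit stages. Put $\mathcal G_*=C_{M_0}$ and
\[
\mathcal G_\alpha=\{g\in C_{M_{\alpha+1}}: g=0\text{ on }X_{M_\alpha}\}.
\]
These families are countable. A function $g\in\mathcal G_\alpha$ has $g(\infty)=0$, so it is nonzero only on the block $T\cap(M_{\alpha+1}\setminus M_\alpha)$. This block is the set of $x$ with $r_{M_\alpha}(x)\ne r_{M_{\alpha+1}}(x)$. A point lies in at most one block, so the union $\mathcal G$ of all the families is point-countable. It separates points, because each $t\in T$ lies in $M_0$ or in a block, and so $1_t\in\mathcal G$. The general proof needs the same three ingredients: the representatives $r_M(x)$ exist; along a chain they change only countably often; and functions vanishing on $X_{M_\alpha}$ suffice to separate what $M_{\alpha+1}$ separates and $M_\alpha$ does not.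

\emph{The case $|T|=\omega_2$.} Now the chain has length $\omega_2$, its members have cardinality at most $\omega_1$, and some blocks are uncountable, since once a member of the chain is uncountable nothing keeps the blocks small. If $t$ lies in an uncountable block, the functions $1_t+1_s$ with $s\neq t$ in that block are uncountably many members of $\mathcal G_\alpha$ that are nonzero at $t$. So $\mathcal G_\alpha$ must be thinned, and we repeat the construction inside the block. Put $P=M_\alpha$, take a chain $(N_\xi)_{\xi<\omega_1}$ of countable submodels with $P\in N_0$, and use the functions of $C_{N_{\xi+1}}$ that vanish on $X_P\cup X_{N_\xi}$. If $P$ is uncountable, it is an element of $N_\xi$ but not a subset, so the two models are not nested. What relates them is that $r_P$ and $r_{N_\xi}$ commute: both compositions fix the points of $T\cap P\cap N_\xi$ and send all other points to $\infty$. For larger $T$ each level of subdivision adds one more model to be remembered. The cardinalities decrease from level to level, so only finitely many models are remembered at any time.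

\section{The maps $r_M$}\label{sec:r}

\textbf{Standing assumptions for Sections~\ref{sec:r}--\ref{sec:family}.} $X$ is a Lindel\"of $\Sigma$-space with $\mathcal F$ as in Lemma~\ref{lem:kernel}, and (S) holds with $\theta$ and $q$. Let $\mathfrak p=(X,\tau,C(X),\mathcal F,q)$. A \emph{model} is an $M\prec H(\theta)$ with $|M|<\theta$ and $\mathfrak p\in M$. Every model is an element of $H(\theta)$ and contains $\mathcal F$ as a subset, by (M2). The union of a chain of fewer than $\theta$ models is a model, by (M4) and regularity of $\theta$. Write $x\sim_My$ if $f(x)=f(y)$ for all $f\in C_M$. By (S), $\sim_M$ is equality on $X_M$.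

So each $\sim_M$-class meets $X_M$ in at most one point. To see that it does meet $X_M$, we approximate $x$ by points of $X\cap M$ on finitely many functions at a time. Such approximations need not accumulate anywhere; choosing them inside members of $\mathcal F_x$, which $M$ knows, forces a cluster point.

\begin{lemma}\label{lem:r}
Let $M$ be a model. For each $x\in X$ there is a unique $r_M(x)\in X_M$ with $r_M(x)\sim_Mx$. Moreover $r_M(x)\in C_x$, and if $D\in M$ is a closed subset of $X$ with $x\in D$, then $r_M(x)\in D$.
\end{lemma}

\begin{proof}
Uniqueness is (S). Let $D\in M$ be closed with $x\in D$; the set $D=X$ is allowed. Consider triples $(E,F,n)$ with $E\subseteq C_M$ finite, $F\in\mathcal F_x$ and $n\ge1$, directed by inclusion in $E$, reverse inclusion in $F$ and the order of $n$. For such a triple choose rationals $s_f<f(x)<t_f$ with $t_f-s_f<1/n$ for $f\in E$. The set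
\[
\{p\in D\cap F:\ s_f<f(p)<t_f\text{ for all }f\in E\}
\]
is definable from parameters in $M$ and contains $x$, so by (M1) it contains a point $p_{E,F,n}\in M$. This net is eventually in each member of $\mathcal F_x$, so by Lemma~\ref{lem:kernel}(b) it has a cluster point $z\in C_x$. Its terms lie in the closed set $X_M\cap D$, hence so does $z$. For $f\in C_M$ we have $|f(p_{E,F,n})-f(x)|<1/n$ once $f\in E$, so $f(z)=f(x)$. Thus $z\in X_M$ and $z\sim_Mx$. By uniqueness $z$ does not depend on $D$, and all assertions follow.
\end{proof}

The definition and uniqueness give at once, for models $M,N$: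
\begin{itemize}
\item[(R1)] $f\circ r_M=f$ for $f\in C_M$;
\item[(R2)] $r_M(x)=x$ if and only if $x\in X_M$;
\item[(R3)] $x\sim_My$ if and only if $r_M(x)=r_M(y)$;
\item[(R4)] if $M\subseteq N$, then $X_M\subseteq X_N$ and $r_Mr_N=r_M$ (because $r_N(x)\sim_Nx$ implies $r_N(x)\sim_Mx$).
\end{itemize}
We neither claim nor need that $r_M$ is continuous.

\begin{remark}\label{rem:projection}
If (S) comes from a condensation $e$ as in Lemma~\ref{lem:necessary}, then $e_t(r_M(x))=e_t(x)$ for $t\in T\cap M$ by (R1), and $e_t(r_M(x))=0$ for $t\in T\setminus M$. So $r_M$ is the projection that keeps the coordinates in $M$ and erases the others. In this picture $r_M(x)$ can change along a chain only when a new point of the countable support of $e(x)$ enters $M$, and $r_Pr_N$ and $r_Nr_P$ both keep exactly the coordinates in $P\cap N$. Sections~\ref{sec:chains} and~\ref{sec:commute} prove the corresponding facts without coordinates.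
\end{remark}

A point $y\in X_M\setminus M$ need not have small neighborhoods in $M$. The next two lemmas supply closed sets in $M$ that serve instead. Functions in $C_M$ handle the compact set $C_y$, and a member of $\mathcal F_y$ handles the rest of $X$.

\begin{lemma}\label{lem:closedset}
Let $M$ be a model, $y\in X_M$, and $E\subseteq X$ a closed set with $y\not\sim_Mz$ for all $z\in E\cap C_y$. Then there is a closed set $A\in M$ with $y\in A$ and $A\cap E=\emptyset$.
\end{lemma}

\begin{proof}
For $z\in E\cap C_y$ pick $h_z\in C_M$ with $h_z(y)\ne h_z(z)$ and a closed interval $I_z$ with rational endpoints such that $h_z(y)\in I_z$ and $h_z(z)\notin I_z$. Finitely many of the open sets $X\setminus h_z^{-1}(I_z)$ cover the compact set $E\cap C_y$. Let $A_0$ be the intersection of the corresponding sets $h_z^{-1}(I_z)$, with $A_0=X$ if $E\cap C_y=\emptyset$. Then $A_0\in M$ is closed, $y\in A_0$, and the open set $X\setminus(A_0\cap E)$ contains $C_y$. By Lemma~\ref{lem:kernel}(a) some $F\in\mathcal F_y$ misses $A_0\cap E$. Put $A=F\cap A_0$.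
\end{proof}

\begin{lemma}\label{lem:sep}
Let $M$ be a model.
\begin{itemize}
\item[(a)] If $y\in X_M$ and $O\ni y$ is open, there is $A\in M$ with $y\in A\subseteq X$ and $A\cap X_M\subseteq O$.
\item[(b)] If $Z\in M$ is a closed subset of $X$, $a,b\in X_M$, $a\ne b$ and $a\notin Z$, there is $f\in C_M$ with $f(a)=1$, $f(b)=0$ and $f=0$ on $Z$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Apply Lemma~\ref{lem:closedset} to $E=X_M\setminus O$. Its points lie in $X_M$ and differ from $y$, so they are not equivalent to $y$ by (S).

(b) If $z\in Z$ and $a\sim_Mz$, then $a=r_M(a)=r_M(z)\in Z$ by (R2), (R3) and Lemma~\ref{lem:r}, which is false. So Lemma~\ref{lem:closedset} with $E=Z$ gives a closed $A\in M$ with $a\in A$ and $A\cap Z=\emptyset$. By (S) there are $h\in C_M$ and rationals $s,t$ with $h(b)<s<t<h(a)$; here we replace $h$ by $-h\in C_M$ if necessary. The closed sets $A\cap\{h\ge t\}$ and $Z\cup\{h\le s\}$ are disjoint, belong to $M$, and contain $a$ and $b$ respectively. By normality and (M1) there is $f\in C_M$ equal to $1$ on the first and $0$ on the second.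
\end{proof}

\section{Chains of models}\label{sec:chains}

We show that $r_M(x)$ changes only countably often along a continuous chain. Uncountably many changes would trace out a continuous $\omega_1$-sequence that never reaches its limit, and (S) forbids such sequences.

\begin{lemma}\label{lem:noomega1}
Let $(p_\xi)_{\xi\le\omega_1}$ be points of $X$ with $p_\xi=\lim_{\eta\to\xi}p_\eta$ for every limit $\xi\le\omega_1$. Then $p_\varepsilon=p_{\omega_1}$ for some $\varepsilon<\omega_1$.
\end{lemma}

\begin{proof}
Write $p=p_{\omega_1}$. By (M3) there is a countable model $M$ containing $p$ and the sequence $(p_\xi)_{\xi<\omega_1}$. By (M5), $\varepsilon=M\cap\omega_1$ is a countable limit ordinal. For $\xi<\varepsilon$ we have $p_\xi\in M$, so $p_\varepsilon=\lim_{\xi\to\varepsilon}p_\xi\in X_M$; also $p\in X_M$. Let $f\in C_M$. For each $n\ge1$ there is $\gamma_n<\omega_1$ with $|f(p_\xi)-f(p)|<1/n$ for $\gamma_n\le\xi<\omega_1$, so $\gamma=\sup_n\gamma_n<\omega_1$ satisfies $f(p_\xi)=f(p)$ for $\gamma\le\xi<\omega_1$. By (M1) some $\gamma$ with this last property lies in $M$. Then $\gamma<\varepsilon$, and $f(p_\varepsilon)=f(p)$. Thus $p_\varepsilon\sim_Mp$, and $p_\varepsilon=p$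 by (S).
\end{proof}

\begin{example}\label{ex:omega1}
In the compact space $\omega_1+1$ with the order topology, the points $p_\xi=\xi$ violate the conclusion of Lemma~\ref{lem:noomega1}. So this space fails (S), and by Lemma~\ref{lem:necessary} it does not condense into any $\Sigma(T)$.
\end{example}

\begin{lemma}\label{lem:chain}
Let $\delta<\theta$ and let $(M_\alpha)_{\alpha\le\delta}$ be an increasing chain of models with $M_\lambda=\bigcup_{\alpha<\lambda}M_\alpha$ for limit $\lambda\le\delta$. Put $r_\alpha=r_{M_\alpha}$, $X_\alpha=X_{M_\alpha}$, and let $x\in X$.
\begin{itemize}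
\item[(a)] For limit $\lambda\le\delta$, $r_\alpha(x)\to r_\lambda(x)$ as $\alpha\to\lambda$.
\item[(b)] The set $J=\{\alpha<\delta:r_\alpha(x)\ne r_{\alpha+1}(x)\}$ is countable.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The net $(r_\alpha(x))_{\alpha<\lambda}$ lies in the compact set $C_x$ and in the closed set $X_\lambda$. Let $z\in X_\lambda$ be a cluster point. Each $f\in C_{M_\lambda}$ lies in some $M_\beta$ with $\beta<\lambda$, and $f(r_\alpha(x))=f(x)$ for $\beta\le\alpha<\lambda$ by (R1), so $f(z)=f(x)$. Hence $z=r_\lambda(x)$ is the only cluster point, and the net converges to it.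

(b) Suppose $J$ is uncountable, and let $(\alpha_\xi)_{\xi<\omega_1}$ enumerate its first $\omega_1$ elements in increasing order. This sequence may jump at limit stages, so we replace it by
\[
\beta_\xi=\sup\{\alpha_\eta+1:\eta<\xi\}\le\delta\qquad(\xi\le\omega_1).
\]
Then $\beta_\xi\le\alpha_\xi<\alpha_\xi+1=\beta_{\xi+1}$ for $\xi<\omega_1$, so the sequence is strictly increasing, and for limit $\xi$ the ordinal $\beta_\xi=\sup_{\eta<\xi}\beta_{\eta+1}$ is a limit ordinal in which the $\beta_\eta$, $\eta<\xi$, are cofinal. By (a), the points $p_\xi=r_{\beta_\xi}(x)$ satisfy the hypothesis of Lemma~\ref{lem:noomega1}. Put $\lambda=\beta_{\omega_1}$ and $p=r_\lambda(x)$, and take $\varepsilon<\omega_1$ with $p_\varepsilon=p$. For $\beta_\varepsilon\le\gamma\le\lambda$ we have $p\in X_{\beta_\varepsilon}\subseteq X_\gamma$, so $r_\gamma(x)=r_\gamma(r_\lambda(x))=r_\gamma(p)=p$ by (R4) and (R2). Both $\alpha_\varepsilon$ and $\alpha_\varepsilon+1$ lie in this range, which contradicts $\alpha_\varepsilon\in J$.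
\end{proof}

\section{Commutation}\label{sec:commute}

Let $P,N$ be models with $P\in N$, not necessarily $P\subseteq N$. The points $r_Pr_N(x)$ and $r_Nr_P(x)$ agree with $x$ on the functions that belong to both models. To conclude that they are equal we want to apply (S) to $Q=P\cap N$, so we need both points in $X_Q=\overline{X\cap P\cap N}$, a set that could a priori be smaller than $X_P\cap X_N$. A point of $N\cap X_P$ is a limit of points of $P$, and these points must be found in $N$. The subsets of $X\cap P$ that (M2) places inside $N$ are the countable ones, which explains the following lemma.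

\begin{lemma}\label{lem:countable}
If $P$ is a model and $p\in X_P$, then $p\in\overline B$ for some countable $B\subseteq X\cap P$.
\end{lemma}

\begin{proof}
Suppose not. Then $p\notin X_Q$ for every countable model $Q\subseteq P$. We build an increasing chain $(Q_\xi)_{\xi\le\omega_1}$ of models contained in $P$, countable for $\xi<\omega_1$, taking unions at limit stages. Let $Q_0$ be given by (M3) with $A=\{\mathfrak p\}$. Given $Q_\xi$, the point $r_{Q_\xi}(p)\in X_{Q_\xi}\subseteq X_P$ differs from $p$, so by (S) some $f\in C_P$ separates the two. By (M3) there is a countable model $Q_{\xi+1}$ with $Q_\xi\cup\{f\}\subseteq Q_{\xi+1}\subseteq P$. Then $f(r_{Q_{\xi+1}}(p))=f(p)\ne f(r_{Q_\xi}(p))$. So $r_{Q_\xi}(p)\ne r_{Q_{\xi+1}}(p)$ for all $\xi<\omega_1$, contradicting Lemma~\ref{lem:chain}(b).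
\end{proof}

\begin{lemma}\label{lem:commute}
Let $P,N$ be models with $P\in N$. Then
\begin{itemize}
\item[(a)] $r_N(X_P)\subseteq X_P$;
\item[(b)] $r_P(X_N)\subseteq X_N$;
\item[(c)] $Q=P\cap N$ is a model and $X_P\cap X_N\subseteq X_Q$;
\item[(d)] $r_Pr_N=r_Nr_P$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The closed set $X_P$ is definable from $P$, $X$ and $\tau$, so $X_P\in N$. Apply Lemma~\ref{lem:r} with $D=X_P$.

(b) If $p\in X\cap N$, then $r_P(p)\in N$, since $r_P(p)$ is the unique $z\in X_P$ with $f(z)=f(p)$ for all $f\in C(X)\cap P$, and the parameters are in $N$. If $r_P$ were known to be continuous, (b) would follow by taking closures; instead we approach a point $y\in X_N$ from within the members of $\mathcal F_y$. For open $O\ni y$ and $F\in\mathcal F_y$ take $A\in N$ as in Lemma~\ref{lem:sep}(a). The set $A\cap F\in N$ contains $y$, so it contains a point $p_{O,F}\in N$, and $p_{O,F}\in A\cap X_N\subseteq O$. Directing the pairs $(O,F)$ by reverse inclusion in both entries, we get $p_{O,F}\to y$. By Lemma~\ref{lem:r}, $r_P(p_{O,F})\in C_{p_{O,F}}\subseteq F$. So the net $r_P(p_{O,F})$ is eventually in each member of $\mathcal F_y$ and has a cluster point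 $z$ by Lemma~\ref{lem:kernel}(b). Its terms lie in $X_P\cap N$, so $z\in X_P\cap X_N$. For $f\in C_P$ we have $f(r_P(p_{O,F}))=f(p_{O,F})\to f(y)$, so $f(z)=f(y)$. Hence $r_P(y)=z\in X_N$.

(c) We have $\mathfrak p\in Q$ and $|Q|<\theta$, and we check the test (M1). Let $\varphi(u,c)$ have parameters $c$ in $Q$ and a solution in $H(\theta)$. As $P\prec H(\theta)$, some $u\in P$ satisfies $\varphi(u,c)$ in $(P,\in)$. This says that $\varphi^P(u,c)$ holds, where $\varphi^P$ is obtained from $\varphi$ by restricting all quantifiers to $P$. The parameters $c$ and $P$ of the formula ``$u\in P$ and $\varphi^P(u,c)$'' lie in $N$, so it has a solution $u\in N$. Then $u\in Q$, and $\varphi(u,c)$ holds in $(P,\in)$, hence in $H(\theta)$. So $Q$ is a model.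

Let $a\in X_P\cap X_N$ and let $O\ni a$ be open. By Lemma~\ref{lem:sep}(a) there is $A\in N$ with $a\in A$ and $A\cap X_N\subseteq O$. The set $A\cap X_P\in N$ contains $a$, so it contains a point $p\in N$, and $p\in A\cap X_N\subseteq O$. By Lemma~\ref{lem:countable} there is a countable $B\subseteq X\cap P$ with $p\in\overline B$, and by (M1), with parameters $p,P,X,\tau\in N$, there is such a $B$ in $N$. Then $B\subseteq N$ by (M2), so $B\subseteq X\cap Q$ and $p\in X_Q$. Thus every neighborhood of $a$ meets the closed set $X_Q$, and $a\in X_Q$.

(d) Let $x\in X$, $a=r_Pr_N(x)$ and $b=r_Nr_P(x)$. Then $a\in X_P$ by definition and $a\in X_N$ by (b), while $b\in X_N$ by definition and $b\in X_P$ by (a). By (c), $a,b\in X_Q$. A function $f\in C_Q$ lies in both $C_P$ and $C_N$, so (R1) gives $f(a)=f(r_N(x))=f(x)=f(r_P(x))=f(b)$. By (S) for $Q$, $a=b$.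
\end{proof}

\section{The point-countable family}\label{sec:family}

We now run the construction of Section~\ref{sec:example} in general. The case we want is $n=0$ below, but the induction needs the models $P_1,\dots,P_n$ remembered from the coarser levels. Condition (iii) says that $\mathcal G$ separates whatever $M$ separates and no $P_i$ does; condition (i) is what keeps the union of many such families point-countable. Membership between models is not transitive, so it is required for every pair.

\begin{proposition}\label{prop:family}
Let $\omega\le\kappa<\theta$ be a cardinal. For every $A\subseteq H(\theta)$ with $|A|\le\kappa$ and every finite sequence of models $P_1,\dots,P_n$ $(n\ge0)$ with $P_i\in P_j$ whenever $i<j$, there are a model $M$ with $A\cup\{P_1,\dots,P_n\}\subseteq M$ and $|M|\le\kappa$, and a family $\mathcal G\subseteq C_M$ such that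
\begin{itemize}
\item[(i)] every $g\in\mathcal G$ vanishes on $X_{P_1}\cup\dots\cup X_{P_n}$;
\item[(ii)] $\mathcal G$ is point-countable;
\item[(iii)] if $x\sim_{P_i}y$ for all $i$ and $x\not\sim_My$, then $g(x)\ne g(y)$ for some $g\in\mathcal G$.
\end{itemize}
\end{proposition}

\begin{proof}
We use induction on $\kappa$, for all $A$, $n$ and $P_1,\dots,P_n$ at once.

\emph{The case $\kappa=\omega$.} By (M3) there is a countable model $M\supseteq A\cup\{P_1,\dots,P_n\}$. The closed set $Z=\bigcup_iX_{P_i}$ is definable from parameters in $M$, so $Z\in M$. Let $\mathcal G$ be the set of all $f\in C_M$ that vanish on $Z$. Then (i) holds by definition and (ii) holds because $\mathcal G$ is countable.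

For (iii) let $x,y$ be as stated, and put $x'=r_M(x)$, $y'=r_M(y)$, so $x'\ne y'$ by (R3). Write $r_k=r_{P_k}$. Functions vanishing on $Z$ cannot separate two points of $Z$, so we must show that $x'$ and $y'$ are not both in $Z$; this is where commutation is used. Since $P_k\in M$ and $r_k(x)=r_k(y)$, Lemma~\ref{lem:commute}(d) gives
\begin{equation}\label{eq:transfer}
r_k(x')=r_Mr_k(x)=r_Mr_k(y)=r_k(y')\qquad(k=1,\dots,n).
\end{equation}
Suppose $x'\in X_{P_i}$ and $y'\in X_{P_j}$. By (R2) and \eqref{eq:transfer},
\[
x'=r_i(x')=r_i(y'),\qquad y'=r_j(y')=r_j(x').
\]
If $i=j$, then $x'=r_i(y')=y'$. If $i\ne j$, one of $P_i,P_j$ is an element of the other, so $r_i$ and $r_j$ commute and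
\[
x'=r_i(y')=r_ir_j(x')=r_jr_i(x')=r_j(x')=y'.
\]
Both cases contradict $x'\ne y'$. The roles of $x$ and $y$ are symmetric, so let $x'\notin Z$. Lemma~\ref{lem:sep}(b) gives $f\in\mathcal G$ with $f(x')=1$ and $f(y')=0$, and by (R1) $f(x)=1$ and $f(y)=0$.

\emph{The case $\kappa>\omega$.} Choose $a_\alpha\in H(\theta)$ with $A\subseteq\{a_\alpha:\alpha<\kappa\}$. We define an increasing chain of models $M_\alpha$, $\alpha\le\kappa$, with $|M_\alpha|\le|\alpha|+\omega$.
\begin{itemize}
\item $M_0$ and $\mathcal G_*\subseteq C_{M_0}$ come from the case $\omega$ applied to $\{a_0\}$ and $P_1,\dots,P_n$.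
\item Given $M_\alpha$ with $\alpha<\kappa$, we have $P_1,\dots,P_n\in M_0\subseteq M_\alpha$, so $P_1,\dots,P_n,M_\alpha$ is an admissible sequence. Apply the inductive hypothesis for the cardinal $|\alpha|+\omega<\kappa$ to this sequence and the set $M_\alpha\cup\{a_\alpha\}$. This gives $M_{\alpha+1}\supseteq M_\alpha$ and $\mathcal G_\alpha\subseteq C_{M_{\alpha+1}}$.
\item For limit $\lambda\le\kappa$ put $M_\lambda=\bigcup_{\alpha<\lambda}M_\alpha$; it has cardinality at most $|\lambda|$.
\end{itemize}
Let $M=M_\kappa$ and $\mathcal G=\mathcal G_*\cup\bigcup_{\alpha<\kappa}\mathcal G_\alpha\subseteq C_M$. Then $A\cup\{P_1,\dots,P_n\}\subseteq M$ and $|M|\le\kappa$, and (i) holds because it holds for $\mathcal G_*$ and each $\mathcal G_\alpha$.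

For (ii) let $x\in X$. If $r_{M_\alpha}(x)=r_{M_{\alpha+1}}(x)$ and $g\in\mathcal G_\alpha$, then
\[
g(x)=g(r_{M_{\alpha+1}}(x))=g(r_{M_\alpha}(x))=0,
\]
since $g\in C_{M_{\alpha+1}}$ and $g$ vanishes on $X_{M_\alpha}$ by (i) for $\mathcal G_\alpha$. By Lemma~\ref{lem:chain}(b) only countably many $\alpha$ remain. For each of them, and for $\mathcal G_*$, only countably many $g$ are nonzero at $x$.

For (iii) let $x\sim_{P_i}y$ for all $i$ and $x\not\sim_My$. Let $\alpha\le\kappa$ be least with $x\not\sim_{M_\alpha}y$. It is not a limit ordinal, because $C_{M_\lambda}=\bigcup_{\beta<\lambda}C_{M_\beta}$ for limit $\lambda$. If $\alpha=0$, then (iii) for $\mathcal G_*$ applies. If $\alpha=\beta+1$, then $x\sim_{M_\beta}y$ by minimality and $x\not\sim_{M_{\beta+1}}y$, so (iii) for $\mathcal G_\beta$ applies.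
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

The lower bound in Theorem~\ref{thm:B} does not involve (S). On each compact set $C_x$ a continuous injection is an embedding, and $\mathcal F$ passes the information from $C_x$ to $X$.

\begin{lemma}\label{lem:lower}
If a Lindel\"of $\Sigma$-space $X$ admits a continuous injection $h\colon X\to\mathbb R^T$ with $T$ infinite, then $d(X)\le|T|$.
\end{lemma}

\begin{proof}
Let $\mathcal B$ be a base of $\mathbb R^T$ with $|\mathcal B|=|T|$, and let $\mathcal N=\{F\cap h^{-1}(\overline B):F\in\mathcal F,\ B\in\mathcal B\}$, so $|\mathcal N|\le|T|$. We show that $\mathcal N$ is a network; one point from each nonempty member then gives a dense set of cardinality at most $|T|$. Let $U$ be open and $x\in U$. The set $h(C_x\setminus U)$ is compact and misses $h(x)$ by injectivity, so there is $B\in\mathcal B$ with $h(x)\in B$ and $\overline B\cap h(C_x\setminus U)=\emptyset$. Then $C_x\subseteq U\cup(X\setminus h^{-1}(\overline B))$. By Lemma~\ref{lem:kernel}(a) some $F\in\mathcal F_x$ is contained in this open set, and $x\in F\cap h^{-1}(\overline B)\subseteq U$.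
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1)$\Rightarrow$(2) is Lemma~\ref{lem:necessary}. Assume (2), so that the standing assumptions of Section~\ref{sec:r} hold. Let $D\subseteq X$ be dense with $|D|=d(X)$, and apply Proposition~\ref{prop:family} with $\kappa=d(X)+\omega<\theta$, $A=D$ and $n=0$. We obtain a model $M$ and a point-countable family $\mathcal G\subseteq C_M$ with $|\mathcal G|\le|M|\le d(X)+\omega$. Since $D\subseteq M$, we have $X_M=X$. So distinct $x,y\in X$ satisfy $x\not\sim_My$ by (S), and by (iii) some $g\in\mathcal G$ separates them. Hence $x\mapsto(g(x))_{g\in\mathcal G}$ is a continuous injection of $X$ into $\Sigma(\mathcal G)$. This proves (1) with the stated bound. The last assertion is Lemma~\ref{lem:lower}.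
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:C} and~\ref{thm:A}]
A Lindel\"of $\Sigma$-space is normal by Lemma~\ref{lem:kernel}(c). If it has (FN), it satisfies (S) by Lemma~\ref{lem:FNS}, and Theorem~\ref{thm:B} gives the condensation with $|T|\le d(X)+\omega$. By Lemma~\ref{lem:toFN}, this covers monotonically monolithic spaces and spaces with the Collins--Roscoe property.
\end{proof}

\begin{remark}
The Collins--Roscoe property and (FN) enter only through (S). The Lindel\"of $\Sigma$-property provides normality (Lemmas~\ref{lem:FNS} and~\ref{lem:sep}), cluster points and compactness of $C_x$ (Lemmas~\ref{lem:r}, \ref{lem:chain} and~\ref{lem:commute}), and the passage from $C_x$ to $X$ (Lemmas~\ref{lem:closedset} and~\ref{lem:lower}). The discrete space $X$ of cardinality $\omega_1$ shows what can fail without it. This space has the Collins--Roscoe property, with $\mathcal N(y)=\{\{y\}\}$, and is normal, so it satisfies (S). There is an injection $X\to\mathbb R$, and every $M$ as in (S) contains one by (M1), so $C_M$ separates all points of $X$. For countable $M$ a point $x\notin M$ thus has no representative in $X_M=X\cap M$, and the existence part of Lemma~\ref{lem:r}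 fails. The same injection condenses $X$ into $\mathbb R^\omega$ although $d(X)=\omega_1$, so the conclusion of Lemma~\ref{lem:lower} fails as well.
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Funciones cardinales y espacios de funciones continuas},
\texttt{https://ru.dgb.unam.mx/\allowbreak bitstream/\allowbreak 20.500.14330/\allowbreak TES01000703414/\allowbreak 3/\allowbreak 0703414.pdf}

\end{thebibliography}
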